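# Kernels that look injective: rings without indigent modules

## 1. A hyperplane in a product of vector spaces

Let $k$ be a field, and let
$$R_k=k\cdot 1+k^{(\mathbb N)}\subset k^{\mathbb N}$$
be the ring of eventually constant sequences in $k$. Write $e_n$ for the $n$-th unit idempotent and $S=\bigoplus_n ke_n$ for the ideal of finitely supported sequences. Every $r\in R_k$ has an eventual value $c\in k$, and $r-c\in S$.

Take a nonzero $k$-vector space $V$. Let $V_n$ be $V$ with $R_k$ acting through the $n$-th coordinate, and put
$$\Pi=\prod_{n}V_n,\qquad D=\bigoplus_n V_n\subset \Pi .$$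
If $r\in R_k$ has eventual value $c$, then for every $p\in \Pi$
$$pr=cp+p(r-c),\qquad p(r-c)\in D, \tag{1}$$
because $r-c$ has finite support. Now choose a nonzero $k$-linear map
$$F:\Pi\to k\quad\text{with}\quad F(D)=0,\qquad\text{and let}\quad B=\ker F .$$
By (1), $F(pr)=cF(p)$. Hence $B$ is an $R_k$-submodule of $\Pi$, and it contains $D$.

For instance, take $V=k$. Then $\Pi=k^{\mathbb N}$ and $D=S$. The map that sends an eventually constant sequence to its eventual value vanishes on $S$, and any linear extension of it to $k^{\mathbb N}$ is a possible $F$. For such an $F$ we get $1\notin B$ and $B\cap R_k=S$.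

Two facts about this construction hold for every $V$ and every $F$.

**Fact A.** $\Pi$ is an injective $R_k$-module.

A product of injectives is injective, so it is enough to treat $V_n$. Let $X\subseteq Y$ be $R_k$-modules and $g:X\to V_n$ a homomorphism. Since $V_n(1-e_n)=0$, the map $g$ kills $X(1-e_n)$. Since $R_ke_n\cong k$ is a field, the $k$-linear map $g|_{Xe_n}$ extends to a $k$-linear map $Ye_n\to V_n$. Extend it by $0$ on $Y(1-e_n)$. The result is $R_k$-linear on $Y=Ye_n\oplus Y(1-e_n)$ and extends $g$.

**Fact B.** $B$ is not injective.

Take $y\in\Pi\setminus B$. The map $S\to B$, $s\mapsto ys$, is $R_k$-linear, and its values lie in $D\subseteq B$. If $B$ were injective, the map would extend to $R_k$, so there would be $b\in B$ with $bs=ys$ for all $s\in S$. In particular $be_n=ye_n$ for every $n$, so $b$ and $y$ have the same coordinates. Then $y=b\in B$, a contradiction.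

What is $B$ for? We shall see that for *any given* $R_k$-module $A$ one can choose $V$ and $F$ so that every homomorphism $B\to A$ extends to the injective module $\Pi$. So, as far as maps into $A$ can tell, $B$ behaves like an injective module, although it is not one. This answers a question about how far from injective a module can be.

## 2. Subinjectivity domains and indigent modules

All rings are associative with identity, and all modules are unital right modules. We work in ZFC, and $E(X)$ denotes an injective hull of $X$. From here on $R$ is an arbitrary ring unless we say $R_k$.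

**Definition (subinjectivity).** A module $A$ is *$B$-subinjective* if for every monomorphism $f:B\to C$ and every homomorphism $g:B\to A$ there is a homomorphism $h:C\to A$ with $hf=g$. The *subinjectivity domain* of $A$ is the class
$$\underline{\mathfrak I}^{-1}(A)=\{B: A\text{ is }B\text{-subinjective}\}.$$

The module $A$ is injective exactly when its domain is all of $\mathrm{Mod}\text{-}R$. If $B$ is injective, then every mono $f:B\to C$ splits, so every $A$ is $B$-subinjective. Thus every domain contains all injective modules.

*Example over $\mathbb Z$.* Every homomorphism $\mathbb Z/2\to\mathbb Z$ is zero, and zero extends, so $\mathbb Z$ is $\mathbb Z/2$-subinjective. But $\mathbb Z$ is not $\mathbb Z$-subinjective: the identity of $\mathbb Z$ does not extend along $\mathbb Z\subset\mathbb Q$, because $\mathrm{Hom}(\mathbb Q,\mathbb Z)=0$.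

**Definition (indigent).** A non-injective module $A$ is *indigent* if $\underline{\mathfrak I}^{-1}(A)$ is exactly the class of injective modules.

*Example over $\mathbb Z$.* The group $A=\bigoplus_p\mathbb Z/p$, over all primes $p$, is indigent. It is not divisible, so it is not injective. Let $A$ be $B$-subinjective and suppose $B\ne pB$ for some prime $p$. Then $B/pB$ is a nonzero $\mathbb Z/p$-space, so there is a nonzero map $B\to\mathbb Z/p\subseteq A$. By assumption it extends to $E(B)\to A$. The image of the divisible group $E(B)$ is a divisible subgroup of $A$, and $A$ has no nonzero one: an element with nonzero $p$-component is not in $pA$. So the extension is zero, a contradiction. Hence $B=pB$ for all $p$, so $B$ is divisible, and a divisible group is injective.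

If $R$ is semisimple Artinian, every module is injective and there is no indigent module. So we exclude this case.

**Known result.** If $R$ is a right Noetherian ring that is not semisimple Artinian, then an indigent right $R$-module exists.

The question, posed in "C O M M U N I C A T I O N S" (http://dergipark.org.tr/tr/download/issue-full-file/49221), is whether an indigent right $R$-module exists for *every* ring $R$ that is not semisimple Artinian. The answer is no. To prove this for a ring we shall establish the following property.

> (★) For every right $R$-module $A$ there is a **non-injective** module $B$ such that $A$ is $B$-subinjective.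

If (★) holds, every subinjectivity domain contains a non-injective module, so no module is indigent.

**Theorem 3.** Let $k$ be a field. Then the ring $R_k$ of eventually constant sequences is not semisimple Artinian and satisfies (★). Hence $R_k$ has no indigent module.

(Lemmas 1 and 2 come next; the numbering follows the order of use.) The definition of $B$-subinjectivity quantifies over all monomorphisms out of $B$. The first lemma reduces this to one.

**Lemma 1.** Let $B\subseteq P$ with $P$ injective. If every homomorphism $\varphi:B\to A$ extends to $P$, then $A$ is $B$-subinjective.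

*Proof.* Let $f:B\to C$ be mono and $g:B\to A$. Extend $g$ to $\hat g:P\to A$. Since $P$ is injective, there is $u:C\to P$ such that $uf$ is the inclusion $B\subseteq P$. Then $(\hat gu)f=\hat g|_B=g$. $\square$

## 3. Ideals of $R_k$, and three choices of $B$ that fail

To see what an attack on Theorem 3 has to overcome, we first list the ideals of $R_k$.

**Lemma 2.** Let $J$ be an ideal of $R_k$. If $J\subseteq S$, then $J=\bigoplus_{n\in T}ke_n$ for some $T\subseteq\mathbb N$. If $J\not\subseteq S$, then $J=gR_k$ for an idempotent $g$. Consequently every ideal is projective and countably generated, and every finitely generated ideal is generated by an idempotent.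

*Proof.* For each $n$, $Je_n$ is $0$ or $ke_n$; let $T$ be the set of $n$ with $Je_n=ke_n$. If $s\in J\subseteq S$, then $s$ is the finite sum of the elements $se_n\in Je_n$, and $Je_n\subseteq J$. This gives the first claim. In the second case choose $r\in J$ with nonzero eventual value, and let $f$ be the sequence that is $1$ where $r$ is nonzero and $0$ elsewhere. Then $f\in R_k$. The sequence $r'$ that is $r_n^{-1}$ where $r_n\neq0$ and $0$ elsewhere is also eventually constant, so $f=rr'\in J$. Hence $J=fR_k\oplus J(1-f)$. Here $1-f$ has finite support, so $J(1-f)$ is the sum of finitely many of the $ke_n$ with $(1-f)e_n=e_n$, and $J$ is generated by the idempotent $g$ that is the sum of $f$ and those $e_n$.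

The modules $ke_n=e_nR_k$ and $gR_k$ are direct summands of $R_k$, hence projective. In the first case $J$ is finitely generated exactly when $T$ is finite, and then the idempotent $\sum_{n\in T}e_n$ generates it. $\square$

In particular $S$ is not finitely generated: a finite subset of $S$ has finite joint support. So $R_k$ is not Noetherian, hence not semisimple Artinian.

Now fix a module $A$ and look for a non-injective $B$ such that $A$ is $B$-subinjective.

**Attempt: make $\mathrm{Hom}(B,A)$ zero.** This works for $A=V_0$ with $V=k$: the ideal $B=S(1-e_0)$ has $Be_0=0$, so $\mathrm{Hom}(B,A)=0$. Moreover $B$ is not injective: otherwise the identity $B\to B$ would extend to $R_k\to B$, so there would be $b\in B$ with $be_n=e_n$ for all $n\ge1$, but $b$ has finite support. However, this attempt fails for $A=S$. Let $B$ be non-injective. I claim $Be_n\neq0$ for some (in fact infinitely many) $n$. Suppose instead $Be_n=0$ for all $n\ge N$, and let $e=e_0+\dots+e_{N-1}$. Then $B=\bigoplus_{n<N}Be_n\oplus X$ with $X=B(1-e)$ and $XS=0$. Each $Be_n$ is injective, as in Fact A. Also $X$ is injective by Baer's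 criterion: a homomorphism $f:J\to X$ with $J\subseteq S$ is zero, because each $s\in J$ satisfies $s=se'$ for an idempotent $e'\in S$, so $f(s)=f(s)e'=0$; and if $J=gR_k$ with $g=g^2$, then $r\mapsto f(g)r$ extends $f$. So $B$ is injective, a contradiction. Now pick $n$ with $Be_n\ne0$. Composing $b\mapsto be_n$ with a nonzero linear map $Be_n\to ke_n$ gives a nonzero homomorphism $B\to S$. So with $A=S$ there are always nonzero maps to extend.

**Attempt: one $B$ for all $A$.** This fails over every ring. If $B$ is $B$-subinjective, the identity of $B$ extends to $E(B)\to B$, so $B$ is a direct summand of $E(B)$ and is injective. So $B$ must be chosen after $A$.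

**Attempt: take $B=\ker F$ with $V$ very large compared with $A$, and $F$ arbitrary.** This fails too. Let $G:k^{\mathbb N}\to k$ be a nonzero linear map vanishing on $k^{(\mathbb N)}$, let $B_0=\ker G$, and take $A=B_0$. Let $V$ be as large as you please, let $\pi:V\to k$ be a nonzero linear map, let $\pi_*:\Pi\to k^{\mathbb N}$ be $\pi$ in each coordinate, and put $F=G\pi_*$. Then $F(D)=0$ and $B=\ker F=\pi_*^{-1}(B_0)$. Consider $\varphi=\pi_*|_B:B\to B_0$. If it had an extension $\hat\varphi:\Pi\to B_0$, then for $p\in \Pi$ and all $n$
$$\hat\varphi(p)e_n=\hat\varphi(pe_n)=\varphi(pe_n)=\pi_*(p)e_n ,$$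
so $\hat\varphi=\pi_*$. But $\pi_*$ maps onto $k^{\mathbb N}\not\subseteq B_0$, a contradiction.

The last failure shows what $F$ must satisfy. Put $K_n=\ker(\varphi|_{V_n})$. If there were a vector $v\in\prod_nK_n$ with $F(v)=1$, we could hope to extend $\varphi$ from $B$ to $\Pi=B\oplus kv$ by sending $v$ to $0$, since $vS\subseteq\bigoplus K_n$ already goes to $0$. In the failed attempt $K_n=\ker\pi$ for all $n$, and $F$ vanishes on the whole of $\prod_n\ker\pi$. So $F$ has to be nonzero on $\prod_nK_n$ for *every* family $(K_n)$ that can come from a map into $A$. Because $V_n/K_n$ embeds in $A$, these are families of subspaces of bounded index. We choose $F$ by diagonalizing against all of them, and the only issue is a count: there may be $2^{\dim V}$ families, so each product $\prod_nK_n$ must have that many elements.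

## 4. Diagonalizing against all families of small index

This section proves Theorem 3. The count is arranged by the following choice of cardinal.

**Lemma 4.** Let $\lambda$ be an infinite cardinal, $\mu_0=\lambda$, $\mu_{n+1}=2^{\mu_n}$, and $\mu=\sup_n\mu_n$. Then $2^\lambda<\mu$ and
$$2^\mu=\prod_n\mu_n=\mu^{\aleph_0}=\lambda^{\mu}. \tag{2}$$

*Proof.* We have $2^\lambda=\mu_1<\mu_2\le\mu$. Since $\mu=\sum_n\mu_n$,
$$2^\mu=\prod_n2^{\mu_n}=\prod_n\mu_{n+1}\le\prod_n\mu_n\le\mu^{\aleph_0}\le(2^\mu)^{\aleph_0}=2^\mu .$$
Finally $2^\mu\le\lambda^\mu\le(2^\lambda)^\mu=2^\mu$. $\square$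

(For a cardinal such as $\mu=2^{\aleph_0}$ we have $\mu^{\aleph_0}=\mu<2^\mu$. Then a product of countably many sets of size $\mu$ is too small for the recursion below.)

*Proof of Theorem 3.* We saw that $R_k$ is not semisimple Artinian. Let $A$ be any $R_k$-module.

**Step 1: the size of $V$.** The purpose is to make every subspace of small index, and every product of such subspaces, as large as possible. Let $\lambda=\max(|A|,|k|,\aleph_0)$, form $\mu$ as in Lemma 4, and let $\dim V=\mu$, so $|V|=\mu$. Call a family $(K_n)_n$ of subspaces $K_n\subseteq V_n$ *admissible* if $|V_n/K_n|\le\lambda$ for all $n$. There are at most $2^\mu$ subspaces of $V$, so there are at most $(2^\mu)^{\aleph_0}=2^\mu$ admissible families. For an admissible family, $\mu=|V_n|=|V_n/K_n|\cdot|K_n|$ with $|V_n/K_n|\le\lambda<\mu$, so $|K_n|=\mu$. By (2), $|\prod_nK_n|=\mu^{\aleph_0}=2^\mu$.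

**Step 2: the functional $F$.** The purpose is to have $F$ take the value $1$ on every $\prod_nK_n$. List the admissible families, with repetitions, as $(K^i_n)_n$ with $i<2^\mu$. Choose recursively $v_i\in\prod_nK^i_n$ so that the images of the $v_i$ in $\Pi/D$ are linearly independent. At stage $i$ the subspace $D+\sum_{j<i}kv_j$ has cardinality at most $\max(\mu,|i|)<2^\mu$. So it does not contain $\prod_nK_n^i$, and we take $v_i\in\prod_nK^i_n$ outside it. By independence there is a $k$-linear $F:\Pi\to k$ with $F(D)=0$ and $F(v_i)=1$ for all $i$. Let $B=\ker F$. By Fact B, $B$ is not injective.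

**Step 3: every $\varphi:B\to A$ extends to $\Pi$.** Let $K_n=\ker(\varphi|_{V_n})$, where $V_n\subseteq D\subseteq B$. This is a subspace of $V_n$, and $V_n/K_n$ embeds in $A$, so $(K_n)$ is admissible. By Step 2 there is $v\in\prod_nK_n$ with $F(v)=1$. Moreover
$$vS\subseteq\bigoplus_nK_n\subseteq\ker\varphi .$$
As $k$-spaces $\Pi=B\oplus kv$. View $A$ as a $k$-space via $k\cdot1\subseteq R_k$; then $\varphi$ is $k$-linear, and so is
$$\hat\varphi:\Pi\to A,\qquad\hat\varphi(b+tv)=\varphi(b)\qquad(b\in B,\ t\in k).$$
Let $r\in R_k$ have eventual value $c$. Then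
$$(b+tv)r=\bigl(br+tv(r-c)\bigr)+ctv,\qquad br+tv(r-c)\in B,\quad tv(r-c)\in vS\subseteq\ker\varphi,$$
so $\hat\varphi((b+tv)r)=\varphi(br)=\varphi(b)r=\hat\varphi(b+tv)r$. Thus $\hat\varphi$ is $R_k$-linear and extends $\varphi$.

By Fact A and Lemma 1, $A$ is $B$-subinjective, and $B$ is not injective. So (★) holds. $\square$

## 5. Three classes of non-Noetherian rings

Recall that $R$ is *right hereditary* if every right ideal is projective, and *right coherent* if every finitely generated (f.g.) right ideal is finitely presented (f.p.).

*Examples.* By Lemma 2, $R_k$ is hereditary. It is coherent, since its f.g. ideals are generated by idempotents and hence are f.g. projective, so f.p. All its ideals are countably generated. If $k$ is countable, so is $R_k$; thus $R_{\mathbb F_2}=\mathbb F_2\cdot1+\mathbb F_2^{(\mathbb N)}$ is a countable commutative hereditary ring. Another example is the polynomial ring $R=k[x_1,x_2,\dots]$ over any field. It is not Noetherian. A f.g. ideal $J$ is generated by an ideal $J_0$ of some Noetherian subring $T=k[x_1,\dots,x_n]$; since $R$ is free over $T$, $J\cong J_0\otimes_TR$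 is f.p. So $R$ is coherent. As $R$ has countable dimension over $k$, every ideal is countably generated.

**Theorem 5.** Let $R$ be a ring that is not right Noetherian. Assume one of:

* (a) $R$ is countable;
* (b) $R$ is right hereditary;
* (c) $R$ is right coherent and every right ideal is countably generated.

Then (★) holds. In particular $R$ has no indigent right module.

**Corollary 6.** Let $R$ be countable, or right hereditary, or right coherent with all right ideals countably generated, and not semisimple Artinian. Then an indigent right $R$-module exists if and only if $R$ is right Noetherian.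

*Proof of Corollary 6.* If $R$ is right Noetherian, use the Known result. If not, use Theorem 5. $\square$

So within each of these classes the Known result is sharp. Nothing here settles arbitrary non-right-Noetherian rings: whether the equivalence of Corollary 6 holds for all rings that are not semisimple Artinian is neither claimed nor decided.

**The ideal $I$ and its chain.** The role of $S$ and the partial sums $\bigoplus_{j<n}ke_j$ is played by a right ideal $I$ and right ideals $I_0\subseteq I_1\subseteq\cdots$ with
$$\bigcup_nI_n=I,\qquad I_n\neq I\ \text{ for all }n .$$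

*Case (a).* Let $I$ be any non-f.g. right ideal. It is countable, hence countably generated. Let $I_n$ be generated by the first $n$ generators; then $I_n\neq I$, because $I$ is not f.g.

*Cases (b), (c).* The union of a nonempty chain of non-f.g. right ideals is not f.g.: a finite generating set of the union would lie in one member, which would then equal the union and be f.g. By Zorn's lemma there is a right ideal $I$ maximal among the non-f.g. right ideals. Every right ideal properly containing $I$ is f.g., so every submodule of $R/I$ is f.g.; that is, $R/I$ is a Noetherian module. In case (c), $I$ is countably generated, and we take $I_n$ generated by the first $n$ generators as before. In case (b), $I$ is projective, so by Kaplansky (*Projective modules*, Ann. of Math. 1958) $I=\bigoplus_{s\in\Sigma}C_s$ with each $C_s\ne0$ countably generated. If $\Sigma$ is finite, $I$ is countably generated and we proceed as before. If $\Sigma$ is infinite, pick distinct $s_0,s_1,\ldots\in\Sigma$ and let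
$$I_n=\bigoplus_{s\notin\{s_i:\,i\ge n\}}C_s .$$
These increase with $n$. Their union is $I$, because each element of $I$ has finite support in $\Sigma$; and $I_n\ne I$, because $C_{s_n}\ne0$.

**The modules $E_n$ and the element $x$.** Put
$$E_n=E(R/I_n),\qquad E=\prod_nE_n,\qquad \bar E=E\big/\textstyle\bigoplus_nE_n,\qquad x=(1+I_n)_n\in E .$$
The module $E$ is injective. If $i\in I$, then $i\in I_n$ for all large $n$, and then $xi$ has zero $n$-th coordinate. Hence
$$xI\subseteq\textstyle\bigoplus_nE_n. \tag{3}$$

*Example.* For $R_k$ with $I=S$ and $I_n=\bigoplus_{j<n}ke_j$, the quotient $R_k/I_n$ consists of the eventually constant sequences on $\{n,n+1,\dots\}$. It is contained in $\prod_{j\ge n}k$, which is injective by Fact A, and it is essential there, since every nonzero $p$ has some $pe_j\ne0$ in $ke_j$. So $E_n=\prod_{j\ge n}k$, and the $n$-th coordinate of $x$ is the constant sequence $1$.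

**What changes.** In Section 4 the quotient $\Pi/D$ was a vector space over $R_k/S=k$, so any linear functional on it gave a homomorphism, and we could pick $F$ freely on a basis. For a general ring, the analogue is a homomorphism $F:\bar P\to\bar E$, where $P$ is a large product built from the $E_n$ and $\bar P$ is $P$ modulo the direct sum. We shall prescribe $F$ on a submodule $M_0\subseteq\bar P$, and two points no longer come for free.

First, $F_0$ has to be extended from $M_0$ to $\bar P$, and in case (a) we have no reason to expect $\bar E$ to be injective. Second, Fact B used that an element of $\Pi$ killed by $S$ is zero. In general $P$ may contain nonzero $w$ with $wI=0$, and the extension $F$ has to be controlled on them. Condition (†) of Proposition 9 says how.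

A third change is in the choice of $v$: instead of a vector in $\prod K_n$ we use the *difference* of two coordinate embeddings on which $\varphi$ agrees. Such pairs are provided by a coloring lemma.

## 6. A coloring of the branches of a tree

Let $A$ be a module. Let $\lambda$ be an infinite cardinal with $\lambda\ge\sum_n|\mathrm{Hom}(E_n,A)|$, and form $\mu_n$ and $\mu$ as in Lemma 4. Put
$$\Lambda_n=\prod_{i\le n}\mu_i,\qquad\Lambda=\bigsqcup_n\Lambda_n,\qquad\Gamma=\prod_{i<\omega}\mu_i ,$$
and for $\alpha\in\Gamma$ let $\alpha|_n=(\alpha_0,\dots,\alpha_n)\in\Lambda_n$. Thus $\Lambda$ is the set of nodes of a tree and $\Gamma$ its set of branches. We have $|\Lambda_n|=\mu_n$, so $|\Lambda|=\mu$, and $|\Gamma|=2^\mu$ by (2).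

**Lemma 7.** There is $c:\Gamma\to\{0,1\}$ such that for every $\chi:\Lambda\to\lambda$ there are $\alpha,\beta\in\Gamma$ with $c(\alpha)=1$, $c(\beta)=0$ and $\chi(\alpha|_n)=\chi(\beta|_n)$ for all $n$.

*Proof.* By (2) there are $\lambda^\mu=2^\mu$ functions $\chi$. Fix one. The map
$$\Gamma\to\lambda^{\omega},\qquad\alpha\mapsto(\chi(\alpha|_n))_n,$$
has at most $\lambda^{\aleph_0}\le2^\lambda<\mu$ nonempty fibers. By König's theorem $\mathrm{cf}(2^\mu)>\mu$, so the set $\Gamma$ of size $2^\mu$ is not the union of fewer than $\mu$ sets of size less than $2^\mu$. Hence some fiber $C_\chi$ has cardinality $2^\mu$. List the functions as $\chi_i$, $i<2^\mu$. At stage $i$ choose distinct $\alpha_i,\beta_i\in C_{\chi_i}$ different from all earlier choices; this is possible because fewer than $2^\mu$ elements have been used. Let $c(\alpha_i)=1$ for all $i$ and $c=0$ elsewhere, so $c(\beta_i)=0$. For $\chi=\chi_i$ the pair $\alpha_i,\beta_i$ is as required. $\square$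

## 7. Reduction to extending one homomorphism

With $A$, $\lambda$ and $c$ as above, let
$$V_n=E_n^{\Lambda_n},\qquad P=\prod_nV_n,\qquad\bar P=P\big/\textstyle\bigoplus_nV_n .$$
Here $E_n^{\Lambda_n}$ is the full product, so $P$ is injective. Bars denote images in $\bar E$ or $\bar P$; for a homomorphism $g$ into $E$ or $P$, $\bar g$ is its composite with the projection to $\bar E$ or $\bar P$. For $\nu\in\Lambda_n$ let $\iota_\nu:E_n\to V_n\subseteq P$ be the $\nu$-th coordinate embedding.

**The branch maps.** To put a copy of $E$ into $P$ along each branch, define for $\alpha\in\Gamma$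
$$e_\alpha:E\to P,\quad e_\alpha(z)_n=\iota_{\alpha|_n}(z_n);\qquad p_\alpha:P\to E,\quad p_\alpha(p)_n=p_n(\alpha|_n).$$
Both carry direct sums into direct sums, so they induce $\bar e_\alpha:\bar E\to\bar P$ and $\bar p_\alpha:\bar P\to\bar E$. The $n$-th coordinate of $p_\alpha e_\beta(z)$ is $z_n$ if $\alpha|_n=\beta|_n$, and $0$ otherwise. Hence $p_\alpha e_\alpha=1$. If $\alpha\ne\beta$, then $\alpha|_n=\beta|_n$ for only finitely many $n$, so $\bar p_\alpha\bar e_\beta=0$. Applying $\bar p_\alpha$ to a relation $\sum_\beta\bar e_\beta(z_\beta)=0$ gives $z_\alpha=0$. So the sum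
$$M_0:=\sum_{\alpha\in\Gamma}\bar e_\alpha(\bar E)\subseteq\bar P$$
is direct, each $\bar e_\alpha$ is injective, and we may define
$$F_0:M_0\to\bar E,\qquad F_0\Bigl(\sum_\alpha\bar e_\alpha(z_\alpha)\Bigr)=\sum_\alpha c(\alpha)z_\alpha .$$
For every finite $\Delta\subseteq\Gamma$,
$$F_0=\sum_{\alpha\in\Delta}c(\alpha)\,\bar p_\alpha\quad\text{on}\quad\bigoplus_{\alpha\in\Delta}\bar e_\alpha(\bar E). \tag{4}$$

The map $F_0$ does not obviously come from a map $P\to E$, but on finitely generated pieces it does:

**Lemma 8.** Let $N$ be a module, $N_1\subseteq N$ a f.g. submodule and $g\in\mathrm{Hom}(N,P)$ with $\bar g(N_1)\subseteq M_0$. Then there is $g'\in\mathrm{Hom}(N,E)$ with $\bar g'=F_0\bar g$ on $N_1$.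

*Proof.* Since $N_1$ is f.g., $\bar g(N_1)\subseteq\bigoplus_{\alpha\in\Delta}\bar e_\alpha(\bar E)$ for a finite $\Delta$. Put $g'=\sum_{\alpha\in\Delta}c(\alpha)p_\alpha g$ and use (4). $\square$

**Proposition 9.** Suppose $F_0$ extends to a homomorphism $F:\bar P\to\bar E$ such that

(†) for every $w\in P$ with $wI=0$ there is $a\in E$ with $aI=0$ and $F(\bar w)=\bar a$.

Then $B=\{p\in P:F(\bar p)=0\}$ is not injective, and $A$ is $B$-subinjective.

*Proof.* Clearly $B$ is a submodule and $\bigoplus_nV_n\subseteq B$.

**Step 1: $B$ is not injective.** As in Fact B, we use a map on $I$ given by multiplication by an element outside $B$. Fix $\alpha$ with $c(\alpha)=1$. By (3), $e_\alpha(x)i=e_\alpha(xi)\in\bigoplus_nV_n\subseteq B$ for $i\in I$. If $B$ were injective, the map $I\to B$, $i\mapsto e_\alpha(x)i$, would extend to $R$, so there would be $b\in B$ with $bi=e_\alpha(x)i$ for all $i\in I$. Put $w=e_\alpha(x)-b$. Then $wI=0$ and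
$$F(\bar w)=F_0(\bar e_\alpha(\bar x))-F(\bar b)=c(\alpha)\bar x=\bar x .$$
By (†), $\bar x=\bar a$ with $aI=0$. So $x$ and $a$ agree in some coordinate $n$, and $(1+I_n)I=0$ in $E_n$. That says $I\subseteq I_n$, which contradicts $I_n\neq I$.

**Step 2: two branches on which $\varphi$ agrees.** Let $\varphi:B\to A$. For $\nu\in\Lambda_n$ put $\chi(\nu)=\varphi\iota_\nu\in\mathrm{Hom}(E_n,A)$; this makes sense because $\iota_\nu(E_n)\subseteq V_n\subseteq B$. The function $\chi$ takes values in a set of at most $\lambda$ elements, so Lemma 7 applies: there are $\alpha,\beta$ with $c(\alpha)=1$, $c(\beta)=0$ and $\varphi\iota_{\alpha|_n}=\varphi\iota_{\beta|_n}$ for all $n$. Put $\varepsilon=e_\alpha-e_\beta:E\to P$. Then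
$$F\bigl(\overline{\varepsilon(z)}\bigr)=c(\alpha)\bar z-c(\beta)\bar z=\bar z\qquad(z\in E), \tag{5}$$
$$\varphi(\varepsilon(d))=\sum_n\bigl(\varphi\iota_{\alpha|_n}-\varphi\iota_{\beta|_n}\bigr)(d_n)=0\qquad\Bigl(d\in\bigoplus_nE_n\Bigr). \tag{6}$$

**Step 3: the extension.** The map $\varepsilon$ corrects elements of $P$ into $B$. For $p\in P$ choose $z\in E$ with $\bar z=F(\bar p)$. By (5), $p-\varepsilon(z)\in B$. Put
$$\hat\varphi(p)=\varphi(p-\varepsilon(z)).$$
Another choice of $z$ differs by some $d\in\bigoplus_nE_n$, so by (6) the value does not change. If $z,z'$ are choices for $p,p'$, then $z+z'$ is one for $p+p'$ and $zr$ is one for $pr$; so $\hat\varphi$ is a homomorphism. For $p\in B$ take $z=0$: $\hat\varphi$ extends $\varphi$. By Lemma 1, $A$ is $B$-subinjective. $\square$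

Since $A$ was arbitrary, Theorem 5 will follow once we construct, in each case, an extension $F$ of $F_0$ with (†).

## 8. Countable rings: intersecting countably many cosets

We prove Theorem 5(a). The plan is to extend $F_0$ one element at a time, while keeping a strengthened form of Lemma 8 that contains (†). The value of $F$ at a new element has to lie in many cosets at once. Countability of $R$ makes these countably many, and $\bar E$, a product modulo the direct sum, is saturated enough for their intersection to be nonempty.

**Step 1: the property to be maintained.** Let $\mathcal N$ be the class of modules isomorphic to some $(R^s\oplus(R/I)^t)/L$ with $s,t\in\mathbb N$ and $L$ f.g. It contains $R$ and $R/I$. It is closed under finite direct sums, and under quotients by f.g. submodules, since the preimage of a f.g. submodule of $X/L$ in $X=R^s\oplus(R/I)^t$ is $L$ plus a f.g. submodule. Call triples $(N,N_1,n)$ and $(N',N_1',n')$, with $N_1\subseteq N$ a f.g. submodule and $n\in N$ (and similarly for the second), isomorphic if an isomorphism $N\to N'$ carries $N_1$ to $N_1'$ and $n$ to $n'$. Since $R$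 is countable, each $R^s\oplus(R/I)^t$ is countable and has countably many f.g. submodules, and so does each of its quotients. So up to isomorphism there are only countably many triples with $N\in\mathcal N$.

For a submodule $M$ with $M_0\subseteq M\subseteq\bar P$ and a homomorphism $F:M\to\bar E$ extending $F_0$, consider

(L) if $N\in\mathcal N$, $N_1\subseteq N$ is f.g., $g\in\mathrm{Hom}(N,P)$ and $\bar g(N_1)\subseteq M$, then there is $g'\in\mathrm{Hom}(N,E)$ with $\bar g'=F\bar g$ on $N_1$.

The pair $(M_0,F_0)$ satisfies (L) by Lemma 8. The union of a chain of pairs with (L) satisfies (L): $\bar g(N_1)$ is f.g., so it lies in one member of the chain. By Zorn's lemma let $(M,F)$ be a maximal pair with (L).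

**Step 2: it suffices to show $M=\bar P$.** Suppose this holds and let $w\in P$ with $wI=0$. Apply (L) with $N=N_1=R/I$ and $g(1+I)=w$. We get $g'\in\mathrm{Hom}(R/I,E)$ with $F(\bar w)=\overline{g'(1+I)}$, and $a=g'(1+I)$ satisfies $aI=0$. So (†) holds, and Proposition 9 applies.

**Step 3: the constraints on a new value.** Let $p\in P$ and $y=\bar p$; we want $y\in M$. Let $\Omega$ be the collection of all $\omega=(N,N_1,n,g)$ with $N\in\mathcal N$, $N_1\subseteq N$ f.g., $n\in N$, $g\in\mathrm{Hom}(N,P)$, $g(n)=p$ and $\bar g(N_1)\subseteq M$. It is not empty, as it contains $(R,0,1,1\mapsto p)$. Put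
$$S_\omega=\{\overline{g'(n)}:\ g'\in\mathrm{Hom}(N,E),\ \bar g'=F\bar g\text{ on }N_1\}\subseteq\bar E .$$
By (L), $S_\omega\ne\emptyset$. We look for a point in all the $S_\omega$.

**Step 4: each $S_\omega$ is a coset that can be tested coordinatewise.** Let $\tau=(N,N_1,n)$. Two admissible $g'$ differ by an $h\in\mathrm{Hom}(N,E)$ with $\bar h|_{N_1}=0$, and adding such an $h$ to an admissible $g'$ gives an admissible map. So $S_\omega$ is a coset of the subgroup
$$G_\tau=\{\overline{h(n)}:\ h\in\mathrm{Hom}(N,E),\ \bar h|_{N_1}=0\},$$
which depends only on the isomorphism class of $\tau$. Put $G_{\tau,m}=\{h(n):h\in\mathrm{Hom}(N,E_m),\ h|_{N_1}=0\}$. For $a,a'\in E$,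
$$\bar a-\bar a'\in G_\tau\iff a_m-a'_m\in G_{\tau,m}\ \text{ for all but finitely many }m. \tag{7}$$
For "$\Rightarrow$", let $\bar a-\bar a'=\overline{h(n)}$ with $\bar h|_{N_1}=0$. Each of the finitely many generators of $N_1$ is mapped by $h$ into $\bigoplus_mE_m$, so all but finitely many components $h_m$ vanish on $N_1$; and $a_m-a'_m=h_m(n)$ for all but finitely many $m$. For "$\Leftarrow$", choose for all but finitely many $m$ a map $h_m\in\mathrm{Hom}(N,E_m)$ with $h_m|_{N_1}=0$ and $h_m(n)=a_m-a_m'$, and let the other $h_m$ be $0$. Then $h=(h_m)_m$ shows $\bar a-\bar a'\in G_\tau$.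

**Step 5: the sets $S_\omega$ are downward directed.** Given $\omega=(N,N_1,n,g)$ and $\omega'=(N',N_1',n',g')$ in $\Omega$, let
$$N''=(N\oplus N')/(n,-n')R\in\mathcal N .$$
Let $N_1''$ be the image of $N_1\oplus N_1'$ and $n''$ the common image of $(n,0)$ and $(0,n')$. The map $N\oplus N'\to P$ given by $g$ and $g'$ kills $(n,-n')$, because $g(n)=p=g'(n')$; let $g'':N''\to P$ be the induced map. Then $g''(n'')=p$ and $\bar g''(N_1'')\subseteq M$, so $\omega''=(N'',N_1'',n'',g'')\in\Omega$. If $h\in\mathrm{Hom}(N'',E)$ satisfies $\bar h=F\bar g''$ on $N_1''$, then its composite with $N\to N''$ agrees with $F\bar g$ modulo $\bigoplus_mE_m$ on $N_1$ and sends $n$ to $h(n'')$; similarly for $N'$. Hence $S_{\omega''}\subseteq S_\omega\cap S_{\omega'}$.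

**Step 6: there are only countably many distinct $S_\omega$.** If $\omega,\omega'$ have isomorphic triples, then $S_\omega$ and $S_{\omega'}$ are cosets of the same subgroup. By Step 5 they intersect, so they are equal. Now use that there are countably many triples up to isomorphism.

**Step 7: a point $\bar u$ in all $S_\omega$.** Enumerate the distinct sets $S_\omega$ and use Step 5 repeatedly to get a decreasing sequence $T_0\supseteq T_1\supseteq\cdots$ of sets of the form $S_\omega$ such that each $S_\omega$ contains some $T_l$. Let $T_l$ be a coset of $G_{\tau_l}$ and choose $a^l\in E$ with $\overline{a^l}\in T_l$. For $k<l$ we have $\overline{a^l}\in T_k$, so by (7) there is $t(k,l)$ with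
$$a^l_m-a^k_m\in G_{\tau_k,m}\qquad\text{for all }m\ge t(k,l).$$
Choose $0=m_0<m_1<m_2<\cdots$ with $m_l\ge t(k,l)$ for all $k<l$, and define $u\in E$ by
$$u_m=a^l_m\qquad\text{for }m_l\le m<m_{l+1}.$$
Fix $k$ and let $m\ge m_k$, say $m_l\le m<m_{l+1}$ with $l\ge k$. If $l=k$, then $u_m-a_m^k=0$; if $l>k$, then $m\ge t(k,l)$. In both cases $u_m-a^k_m\in G_{\tau_k,m}$. By (7), $\bar u\in T_k$. This holds for every $k$, so $\bar u\in S_\omega$ for every $\omega\in\Omega$.

**Step 8: extending $F$ to $M+yR$.** Define $F'(m+yr)=F(m)+\bar ur$ for $m\in M$, $r\in R$. To see that this is well defined, it is enough to check that $yr\in M$ implies $F(yr)=\bar ur$. If $yr\in M$, then $\omega=(R,rR,1,1\mapsto p)\in\Omega$. Since $\bar u\in S_\omega$, there is $g'\in\mathrm{Hom}(R,E)$ with $\overline{g'(1)}=\bar u$ and $\overline{g'(r)}=F(yr)$, so $\bar ur=F(yr)$. Clearly $F'$ is a homomorphism extending $F$.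

**Step 9: $(M+yR,F')$ satisfies (L).** Let $N\in\mathcal N$, $N_1=\sum_{i\le q}n_iR\subseteq N$ and $g:N\to P$ with $\bar g(N_1)\subseteq M+yR$. Write $\bar g(n_i)=m_i+yr_i$ with $m_i\in M$. Put
$$\omega=\Bigl(N\oplus R,\ \sum_{i\le q}(n_i,-r_i)R,\ (0,1),\ \tilde g\Bigr),\qquad\tilde g(\nu,r)=g(\nu)+pr .$$
Then $\tilde g(0,1)=p$ and $\overline{\tilde g(n_i,-r_i)}=\bar g(n_i)-yr_i=m_i\in M$, so $\omega\in\Omega$. Since $\bar u\in S_\omega$, there is $h\in\mathrm{Hom}(N\oplus R,E)$ with $\overline{h(0,1)}=\bar u$ and $\overline{h(n_i,-r_i)}=F(m_i)$. Hence
$$\overline{h(n_i,0)}=\overline{h(n_i,-r_i)}+\overline{h(0,1)}\,r_i=F(m_i)+\bar ur_i=F'(\bar g(n_i)).$$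
So $g'=h|_N$ satisfies $\bar g'=F'\bar g$ on the generators of $N_1$, hence on $N_1$.

By maximality $y\in M$. As $p\in P$ was arbitrary, $M=\bar P$. With Step 2 and Proposition 9 this proves Theorem 5(a). $\square$

## 9. Hereditary and coherent rings: $\bar E$ is injective

We prove Theorem 5 in cases (b) and (c). Here $\bar E$ is injective, so extending $F$ to $\bar P$ is no problem in itself. We only need to extend $F_0$ with care over the elements $\bar w$ with $wI=0$, and for this we use that $R/I$ is Noetherian.

**Lemma 10.** In cases (b) and (c), $\bar E$ is injective.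

*Proof in case (b).* Over a right hereditary ring quotients of injectives are injective (Cartan–Eilenberg). Indeed, let $Q\to\bar Q$ be onto with $Q$ injective and let $f:J\to\bar Q$ be given on a right ideal $J$. As $J$ is projective, $f$ lifts to $J\to Q$. The lift extends to $R\to Q$, and composing with $Q\to\bar Q$ extends $f$. Use Baer's criterion, and apply this to $E\to\bar E$.

*Proof in case (c).* Let $f:J\to\bar E$ with $J$ a right ideal. We look for $u\in E$ with $f(j)=\bar uj$ for all $j\in J$; then Baer's criterion gives the claim. Since $J$ is countably generated, $J=\bigcup_lJ_l$ with $J_0\subseteq J_1\subseteq\cdots$ f.g., hence f.p.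

*Local lifts.* Let $j_1,\dots,j_q$ generate $J_l$ with finitely many defining relations $\sum_ij_ir_{is}=0$. Choose $z_i\in E$ with $\bar z_i=f(j_i)$. Each $\sum_iz_ir_{is}$ lies in $\bigoplus_mE_m$, so all the relations hold for the $z_i$ in all but finitely many coordinates. Set all $z_i$ to $0$ in the remaining coordinates; this does not change $\bar z_i$. Now the relations hold everywhere, so $j_i\mapsto z_i$ defines $h_l\in\mathrm{Hom}(J_l,E)$ with $\bar h_l=f|_{J_l}$. Since $E$ is injective, $h_l$ is multiplication by some $a^l\in E$: $f(j)=\overline{a^lj}$ for $j\in J_l$.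

*Gluing.* For $k<l$ and $j\in J_k$ we have $\overline{(a^l-a^k)j}=0$. As $J_k$ is f.g., there is $t(k,l)$ with $(a_m^l-a_m^k)J_k=0$ for all $m\ge t(k,l)$. Choose $0=m_0<m_1<\cdots$ with $m_l\ge t(k,l)$ for all $k<l$, and put $u_m=a^l_m$ for $m_l\le m<m_{l+1}$. As in Step 7 of Section 8, $(u_m-a^k_m)J_k=0$ for all $m\ge m_k$. So $\bar uj=\overline{a^kj}=f(j)$ for $j\in J_k$, for every $k$. $\square$

**Step 1: the property to be maintained.** For $M_0\subseteq M\subseteq\bar P$ and $F:M\to\bar E$ extending $F_0$, consider

(L$_{\mathrm N}$) if $N$ is a Noetherian module and $g\in\mathrm{Hom}(N,P)$ with $\bar g(N)\subseteq M$, then $F\bar g=\bar g'$ for some $g'\in\mathrm{Hom}(N,E)$.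

It holds for $(M_0,F_0)$ by Lemma 8 with $N_1=N$. It passes to unions of chains, because $\bar g(N)$ is f.g. and so lies in one member. Let $(M,F)$ be maximal with (L$_{\mathrm N}$).

**Step 2: extending over an element $\bar w$ with $wI=0$.** We claim that $\bar w\in M$ for every $w\in P$ with $wI=0$. Let
$$\omega:R/I\to P,\quad1+I\mapsto w,\qquad N_1=\{v\in R/I:\bar\omega(v)\in M\}.$$
As a submodule of the Noetherian module $R/I$, $N_1$ is Noetherian. By (L$_{\mathrm N}$) applied to $\omega|_{N_1}$, $F\bar\omega|_{N_1}=\bar u_1$ for some $u_1\in\mathrm{Hom}(N_1,E)$. Since $E$ is injective, $u_1$ extends to $u\in\mathrm{Hom}(R/I,E)$. On $M'=M+\bar wR$ define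
$$F'(m+\bar wr)=F(m)+\overline{u(r+I)} .$$
If $m+\bar wr=0$, then $\bar\omega(r+I)=-m\in M$, so $r+I\in N_1$ and $F(m)=-F(\bar\omega(r+I))=-\overline{u(r+I)}$. So $F'$ is well defined. It is a homomorphism that extends $F$, and $F'\bar\omega=\bar u$.

**Step 3: $(M',F')$ satisfies (L$_{\mathrm N}$).** Let $N$ be Noetherian and $g\in\mathrm{Hom}(N,P)$ with $\bar g(N)\subseteq M'$. To get back into $M$, we add a correction term from $R/I$: put
$$N_2=\{(n,v)\in N\oplus R/I:\ \bar g(n)+\bar\omega(v)\in M\}.$$
As a submodule of $N\oplus R/I$, it is Noetherian. It projects onto $N$: if $\bar g(n)=m+\bar wr$ with $m\in M$, then $(n,-(r+I))\in N_2$. Also $N_2\cap(0\oplus R/I)=0\oplus N_1$. Apply (L$_{\mathrm N}$) to $N_2\to P$, $(n,v)\mapsto g(n)+\omega(v)$: there is $h\in\mathrm{Hom}(N_2,E)$ with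
$$\overline{h(n,v)}=F(\bar g(n)+\bar\omega(v))\qquad((n,v)\in N_2).$$
For $v\in N_1$ this gives $\overline{h(0,v)}=F(\bar\omega(v))=\overline{u(v)}$. Since $N_1$ is f.g., there is $m$ such that $h_k(0,v)=u_k(v)$ for all $k\ge m$ and all $v\in N_1$. For $k\ge m$ define
$$g'_k(n)=h_k(n,v)-u_k(v)\qquad\text{for any }v\text{ with }(n,v)\in N_2 .$$
Two choices of $v$ differ by an element $v_0\in N_1$, and $h_k(0,v_0)-u_k(v_0)=0$; so $g_k'$ is well defined, and it is a homomorphism $N\to E_k$. For $k<m$ let $g'_k=0$. Then $g'=(g'_k)_k\in\mathrm{Hom}(N,E)$. For $(n,v)\in N_2$, the element $g'(n)$ agrees with $h(n,v)-u(v)$ in all coordinates $k\ge m$, so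
$$\overline{g'(n)}=F(\bar g(n)+\bar\omega(v))-\overline{u(v)}=F'(\bar g(n)+\bar\omega(v))-F'(\bar\omega(v))=F'(\bar g(n)).$$
This is (L$_{\mathrm N}$) for $(M',F')$. By maximality $M'=M$, so $\bar w\in M$, which proves the claim of Step 2.

**Step 4: (†), and the extension to $\bar P$.** Let $w\in P$ with $wI=0$ and let $\omega:R/I\to P$ be as above. By the claim $\bar\omega(R/I)=\bar wR\subseteq M$, and $R/I$ is Noetherian, so (L$_{\mathrm N}$) gives $g'\in\mathrm{Hom}(R/I,E)$ with $F\bar\omega=\bar g'$. Thus $F(\bar w)=\bar a$ with $a=g'(1+I)$ and $aI=0$. By Lemma 10, $F:M\to\bar E$ extends to a homomorphism $\bar P\to\bar E$. Since (†) concerns only elements $\bar w$ that already lie in $M$, it is not affected by the extension. Proposition 9 now finishes the proof of Theorem 5. $\square$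

## 10. Passing (★) down a flat ring epimorphism

A ring homomorphism $R\to R'$ is a *ring epimorphism* if two ring homomorphisms out of $R'$ that agree on the image of $R$ are equal. For instance, $\mathbb Z\to\mathbb Q$ is a ring epimorphism that is not surjective.

**Proposition 11.** Let $R\to R'$ be a ring epimorphism with $R'$ flat as a left $R$-module (e.g. a localization of a commutative ring, or the projection of $R_1\times R_2$ onto $R_1$). If $R'$ satisfies (★), then $R$ satisfies (★). In particular $R$ has no indigent right module whenever such an $R'$ is not right Noetherian and belongs to a class (a), (b) or (c) of Theorem 5.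

*Proof.* Let $A$ be a right $R$-module.

**Step 1: injective $R'$-modules are $R$-injective.** If $Q$ is an injective right $R'$-module, then $\mathrm{Hom}_R(-,Q)\cong\mathrm{Hom}_{R'}(-\otimes_RR',Q)$. This functor is exact, because $R'$ is flat as a left $R$-module and $Q$ is injective over $R'$.

**Step 2: $R$-linear maps between $R'$-modules are $R'$-linear.** Let $f:X\to Y$ be an $R$-linear map of right $R'$-modules, and let $\theta$ be the additive automorphism $(x,y)\mapsto(x,y+f(x))$ of $X\oplus Y$. Consider the given action of $R'$ on $X\oplus Y$ and the action obtained from it by conjugating with $\theta$. They are two ring homomorphisms from $R'$ to the opposite of the ring of additive endomorphisms of $X\oplus Y$. They agree on the image of $R$, because $\theta$ is $R$-linear. So they are equal, $\theta$ is $R'$-linear, and hence so is $f$.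

**Step 3: the choice of $B$, and the extension of maps $B\to A$.** The group $A'=\mathrm{Hom}_R(R',A)$ is a right $R'$-module via $(fs)(t)=f(st)$. By (★) for $R'$ choose a non-injective $R'$-module $B$ such that $A'$ is $B$-subinjective over $R'$. Let $Q=E_{R'}(B)$. A map $\varphi\in\mathrm{Hom}_R(B,A)$ corresponds to $\varphi'\in\mathrm{Hom}_{R'}(B,A')$, $\varphi'(b)(s)=\varphi(bs)$, and $\varphi=\mathrm{ev}_1\varphi'$, where $\mathrm{ev}_1:A'\to A$ is evaluation at $1$. The map $\mathrm{ev}_1$ is $R$-linear: if $s$ is the image of $r\in R$, then $(fs)(1)=f(s)=f(1)r$ for $f\in A'$. By the choice of $B$, $\varphi'$ extends to $\hat\varphi':Q\to A'$, and then $\mathrm{ev}_1\hat\varphi':Q\to A$ extends $\varphi$. Since $Q$ is $R$-injective by Step 1, Lemma 1 shows that $A$ is $B$-subinjective over $R$.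

**Step 4: $B$ is not $R$-injective.** If it were, every $R'$-monomorphism $B\to C$ would split over $R$. By Step 2 the splitting is $R'$-linear, so the monomorphism would split over $R'$, and $B$ would be $R'$-injective, a contradiction.

Thus $R$ satisfies (★). The last statement follows from Theorem 5. $\square$

*Example.* Let $T$ be any ring and $R=R_k\times T$. The projection $R\to R_k$ is a surjective ring homomorphism, and $R_k$ is a direct summand of $R$ as a left $R$-module, hence flat. By Theorem 3 and Proposition 11, $R_k\times T$ has no indigent right module.
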